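
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Finite normalizer quotients of invariant random subgroups\\ and finite-to-one stabilizer maps}


\begin{abstract}
Let $\nu$ be an ergodic invariant random subgroup of a countable group $G$ such that $[N_G(H):H]=n<\infty$ for $\nu$-almost every $H$. Must $\nu$ be the stabilizer distribution of an ergodic measure-preserving action of $G$ whose stabilizer map is $n$-to-one? We show that the answer is negative for every $n\ge 2$, even for finitely generated $G$. Every non-split extension $1\to Q\to M\to F\to 1$ of finite groups yields a counterexample with $N_G(H)/H\cong Q$. We also determine the finite groups $Q$ for which the answer is positive whenever $N_G(H)/H\cong Q$: they are the groups with trivial center whose inner automorphism group has a complement in the full automorphism group. The desired actions correspond to splittings of a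 measured groupoid extension. In our examples, cocycle superrigidity, of which we prove the case we need, turns such a splitting into a splitting of the finite extension.
\end{abstract}

\section{The question and the results}

\subsection{The question}

Let $G$ be a countable group and let $\mathrm{Sub}_G\subset\{0,1\}^G$ be the compact space of its subgroups, on which $G$ acts by conjugation. An \emph{invariant random subgroup} (IRS) of $G$ is a $G$-invariant Borel probability measure on $\mathrm{Sub}_G$; it is \emph{ergodic} if it is ergodic for the conjugation action. Let $G\curvearrowright(X,\mu)$ be a measure-preserving action on a standard Borel probability space. Its stabilizer map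
\[
f:X\to\mathrm{Sub}_G,\qquad f(x)=G_x=\{g\in G: gx=x\},
\]
satisfies $f(gx)=gf(x)g^{-1}$. Hence $f_*\mu$ is an IRS, the \emph{stabilizer distribution} of the action.

How many points must lie over a given subgroup $H$? If $G_x=H$ and $g\in N_G(H)$, then $G_{gx}=gHg^{-1}=H$, so $gx$ lies over $H$ too. Moreover, $gx=g'x$ only if $gH=g'H$. So a nonempty fiber $f^{-1}(H)$ has at least $[N_G(H):H]$ points. The following question, posed in \cite{slides}, asks whether this minimum can be attained.

\begin{question}\label{q:main}
Let $\nu$ be an ergodic IRS of a countable group $G$ with $[N_G(H):H]=n<\infty$ for $\nu$-a.e.\ $H$. Is $\nu$ the stabilizer distribution of an ergodic action $G\curvearrowright(X,\mu)$ on a standard Borel probability space whose stabilizer map is $n$-to-one?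
\end{question}

Simple cases suggest that the answer is yes. If $n=1$, let $X\subset\mathrm{Sub}_G$ be the invariant conull set of self-normalizing subgroups and $\mu=\nu$; the stabilizer of $H\in X$ under conjugation is $N_G(H)=H$, so the stabilizer map is injective. If $\nu$ is uniform on the finite conjugacy class of one subgroup $H_0$, take $X=G/H_0$ with the uniform measure. The point $gH_0$ has stabilizer $gH_0g^{-1}$, and over $K=gH_0g^{-1}$ lie the $n$ cosets of $H_0$ contained in $gN_G(H_0)$. Thomas has shown that the answer is positive for amenable $G$.

The second case also shows where the difficulty lies. There we used a base point $H_0$ of the conjugacy class. If $\nu$ is not of this kind, then almost every conjugacy class is infinite, and no base point can be chosen measurably. The coset spaces $G/H$ and $G/K$ of conjugate subgroups $H$ and $K$ are isomorphic $G$-sets. However, an isomorphism is only determined up to the finite group $N_G(H)/H$, and these ambiguities have to be resolved coherently along each class. To express this, for conjugate $H,K$ we call a coset $gH$ with $gHg^{-1}=K$ a \emph{morphism} $H\to K$. If $gH:H\to K$ and $g'K:K\to L$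 are morphisms, put
\[
(g'K)(gH)=g'gH:H\to L .
\]
This is well defined: for $k\in K$ we have $kg\in gH$ because $g^{-1}Kg=H$. Morphisms form a groupoid in which the automorphism group of the object $H$ is
\[
Q_H:=N_G(H)/H .
\]
Dividing out these groups leaves the conjugation orbit relation, which we denote by $E$. So, over $\nu$-a.e.\ $H$, the groupoid is an extension of $E$ by finite groups.

\begin{definition}
Let $\nu$ be as in Question~\ref{q:main}. The \emph{groupoid extension of $(G,\nu)$ splits} if, on some $G$-invariant $\nu$-conull Borel set $S\subset\mathrm{Sub}_G$, one can choose for all $(K,H)\in E$ with $K,H\in S$ a morphism $\sigma(K,H):H\to K$ such that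
\[
\sigma(L,K)\,\sigma(K,H)=\sigma(L,H)
\]
for all conjugate $H,K,L\in S$, and such that the set $\{(K,H,g): g\in\sigma(K,H)\}$ is Borel. We call $\sigma$ a \emph{splitting}.
\end{definition}

To cover every reading of ``$n$-to-one'' at once, we use the most generous one.

\begin{definition}\label{d:real}
Let $\nu$ be as in Question~\ref{q:main}. An \emph{$n$-to-one realization} of $\nu$ is a measure-preserving action $G\curvearrowright(X,\mu)$ on a standard Borel probability space, with stabilizer map $f$, such that $f_*\mu=\nu$ and, for some conull Borel set $X_0\subset X$, we have $|f^{-1}(H)\cap X_0|\le n$ for $\nu$-a.e.\ $H$.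
\end{definition}

No ergodicity is required here, and null sets of $X$ may be discarded. Lemma~\ref{l:fibers} and Proposition~\ref{p:split} below show that nothing is lost: every such realization is ergodic, and outside an invariant null set its nonempty fibers have exactly $n$ points. Moreover, if a realization exists, then there is one with $|f^{-1}(H)|=n$ for $\nu$-a.e.\ $H$. Thus the answer to Question~\ref{q:main} for $(G,\nu)$ is positive, in every reading, if and only if $\nu$ has an $n$-to-one realization.

\subsection{The results}

An extension $1\to Q\to M\to F\to 1$ \emph{splits} if $Q$ has a complement in $M$, that is, a subgroup $P\le M$ with $P\cap Q=1$ and $PQ=M$.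

\begin{theorem}\label{t:main}
Let $1\to Q\to M\to F\to1$ be a non-split extension of finite groups and let $n=|Q|$. There are a finitely generated group $G$ and an ergodic IRS $\nu$ of $G$ with $N_G(H)/H\cong Q$ for $\nu$-a.e.\ $H$ such that $\nu$ has no $n$-to-one realization.
\end{theorem}

\begin{corollary}\label{c:answer}
For every $n\ge2$ the answer to Question~\ref{q:main} is negative for some finitely generated $G$ and some $\nu$ with $N_G(H)/H\cong\mathbb Z/n$ for $\nu$-a.e.\ $H$.
\end{corollary}

\begin{proof}
The subgroup $n\mathbb Z/n^2\mathbb Z\cong\mathbb Z/n$ of $\mathbb Z/n^2\mathbb Z$ has no complement: a complement would have order $n$, and the only subgroup of order $n$ is $n\mathbb Z/n^2\mathbb Z$ itself. Apply Theorem~\ref{t:main}.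
\end{proof}

So, for given $n$, the answer is positive for all $G$ and $\nu$ if and only if $n=1$. The group $N_G(H)/H$ carries more information than its order. Its isomorphism type is invariant under conjugation of $H$, hence a.e.\ constant by ergodicity, and we can decide which isomorphism types exclude counterexamples.

\begin{theorem}\label{t:class}
For a finite group $Q$ the following are equivalent.
\begin{enumerate}
\item[(1)] For every countable $G$ and every ergodic IRS $\nu$ of $G$ with $N_G(H)/H\cong Q$ for $\nu$-a.e.\ $H$, $\nu$ is the stabilizer distribution of an ergodic action with $|Q|$-to-one stabilizer map.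
\item[(2)] $Z(Q)=1$ and $\mathrm{Inn}(Q)$ has a complement in $\mathrm{Aut}(Q)$.
\item[(3)] Every extension of finite groups $1\to Q\to M\to F\to1$ splits.
\end{enumerate}
\end{theorem}

For instance, (1) holds for every complete group $Q$, meaning $Z(Q)=1$ and $\mathrm{Aut}(Q)=\mathrm{Inn}(Q)$. An example is $S_3$: its center is trivial, and since the three involutions generate $S_3$, an automorphism is determined by its action on them, so $|\mathrm{Aut}(S_3)|\le 6=|\mathrm{Inn}(S_3)|$. On the other hand, (1) fails for every $Q$ with nontrivial center.

For a single pair $(G,\nu)$ the criterion is the one suggested above. Call $E$ \emph{treeable $\nu$-a.e.}\ if on some $G$-invariant $\nu$-conull Borel set there is an acyclic Borel graph whose connected components are the $E$-classes.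

\begin{theorem}\label{t:crit}
Let $(G,\nu)$ be as in Question~\ref{q:main}. The answer for $(G,\nu)$ is positive if and only if the groupoid extension of $(G,\nu)$ splits. This is the case whenever the conjugation orbit relation is treeable $\nu$-a.e., and in particular whenever $G$ is amenable.
\end{theorem}

Section~\ref{s:split} proves Theorem~\ref{t:crit}. Section~\ref{s:small} explains the obstruction for $\mathbb Z/2\subset\mathbb Z/4$. Sections~\ref{s:constr}--\ref{s:proof} contain the construction, the cocycle lemma and the proof of Theorem~\ref{t:main}. Section~\ref{s:class} proves Theorem~\ref{t:class}.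

\subsection{Facts used throughout}

\emph{Lusin--Novikov.} Let $f:X\to Y$ be a Borel map between standard Borel spaces with countable fibers. Then $f(X)$ is Borel, and there is a Borel map $s:f(X)\to X$ with $f\circ s=\mathrm{id}$ (a \emph{Borel section}). In particular, $f$ maps Borel sets to Borel sets.

\emph{Bernoulli shifts.} Let a countably infinite group $\Lambda$ act freely on a countable set $I$, let $(B,\beta)$ be a standard Borel probability space, and let $\Lambda$ act on $(B^I,\beta^I)$ by $(\lambda x)(i)=x(\lambda^{-1}i)$. This action is mixing: if measurable sets $C,D$ depend only on the coordinates in finite sets $J,J'$, then $\lambda J\cap J'=\emptyset$ for all but finitely many $\lambda$, because $\Lambda$ acts freely, and for those $\lambda$ we have $\beta^I(\lambda C\cap D)=\beta^I(C)\beta^I(D)$. Such sets are dense in the measure algebra. Consequently, every infinite subgroup of $\Lambda$ acts ergodically on $B^I$ and, since $(B^k)^I=(B^I)^k$, also on every finite power of $B^I$ with the diagonal action.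

\section{Realizations are splittings}\label{s:split}

Let $(G,\nu)$ be as in Question~\ref{q:main}. Let $S_n\subset\mathrm{Sub}_G$ be the invariant conull Borel set of those $H$ with $[N_G(H):H]=n$.

\begin{lemma}\label{l:fibers}
Let $G\curvearrowright(X,\mu)$ be an $n$-to-one realization of $\nu$ with stabilizer map $f$. There is a $G$-invariant conull Borel set $X_*\subset X$ such that $f(X_*)\subset S_n$ is Borel, invariant and $\nu$-conull, and for each $H\in f(X_*)$ the group $Q_H$ acts simply transitively on $f^{-1}(H)\cap X_*$. In particular these fibers have exactly $n$ points.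
\end{lemma}

\begin{proof}
Let $X_0$ be as in Definition~\ref{d:real}. Choose a $\nu$-conull Borel set $B$ over which the fibers of $f|_{X_0}$ have at most $n$ points. Put $B'=S_n\cap\bigcap_{g\in G}gBg^{-1}$ and $X_*=f^{-1}(B')\cap\bigcap_{g\in G}gX_0$. Both sets are Borel, invariant and conull, and $f|_{X_*}$ has fibers of at most $n$ points. So $f(X_*)$ is Borel by Lusin--Novikov. It is invariant, and $\nu(f(X_*))=\mu(f^{-1}(f(X_*)))\ge\mu(X_*)=1$. For $H\in f(X_*)$, the group $N_G(H)$ preserves $f^{-1}(H)\cap X_*$, and every point of this set has stabilizer $H$. So $Q_H$ acts freely on it. The set is nonempty and has at most $n=|Q_H|$ points, so it is a single free orbit.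
\end{proof}

\begin{proposition}\label{p:split}
$\nu$ has an $n$-to-one realization if and only if the groupoid extension of $(G,\nu)$ splits. Every $n$-to-one realization is ergodic. If a splitting exists, there is a realization with $|f^{-1}(H)|=n$ for $\nu$-a.e.\ $H$.
\end{proposition}

\begin{proof}
\emph{A realization gives a splitting.} Let $X_*$ be as in Lemma~\ref{l:fibers}, let $S=f(X_*)$, and choose a Borel section $s:S\to X_*$ of $f|_{X_*}$. For conjugate $K,H\in S$ put
\[
\sigma(K,H)=\{g\in G: g\,s(H)=s(K)\}.
\]
This set is nonempty: if $gHg^{-1}=K$, then $gs(H)$ lies in the fiber of $f|_{X_*}$ over $K$, on which $N_G(K)$ is transitive. Since $s(H)$ has stabilizer $H$, the set is a coset $gH$. Comparing stabilizers gives $gHg^{-1}=K$, so it is a morphism $H\to K$. The rule $\sigma(L,K)\sigma(K,H)=\sigma(L,H)$ is immediate, and $\sigma$ is Borel because $s$ and the action are.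

\emph{A splitting gives a realization.} We attach to each $H$ a copy of $Q_H$ and use $\sigma$ to identify the fibers along each conjugacy class. Let $\sigma$ be a splitting on $S$, which we may take inside $S_n$, and let
\[
X=\{(H,q):H\in S,\ q\in Q_H\},
\]
a Borel subset of $S\times\{0,1\}^G$ (a coset being a subset of $G$). For $k\in G$ and $K=kHk^{-1}$ put
\[
k\cdot(H,q)=\bigl(K,\ (kH)\,q\,\sigma(K,H)^{-1}\bigr).
\]
The second entry is a composition $K\to H\to H\to K$, hence an element of $Q_K$. From $\sigma(H,H)^2=\sigma(H,H)$ we get $\sigma(H,H)=1$, so $e\in G$ acts trivially. If $L=lKl^{-1}$, then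
\[
l\cdot\bigl(k\cdot(H,q)\bigr)=\bigl(L,\ (lK)(kH)\,q\,\sigma(K,H)^{-1}\sigma(L,K)^{-1}\bigr)=\bigl(L,\ (lkH)\,q\,\sigma(L,H)^{-1}\bigr)=(lk)\cdot(H,q).
\]
So this is a Borel action. An element $k$ fixes $(H,q)$ if and only if $k\in N_G(H)$ and $(kH)q=q$, that is, if and only if $k\in H$. The stabilizer map is therefore $(H,q)\mapsto H$, whose fibers over $S$ have $n$ points. Let $\mu$ be the measure that projects to $\nu$ and is uniform on each $Q_H$. It is invariant because $\nu$ is invariant and fibers are mapped bijectively to fibers. The stabilizer distribution is $\nu$.

\emph{Ergodicity.} Let $Z$ be an invariant Borel subset of an $n$-to-one realization, and let $X_*$ be as in Lemma~\ref{l:fibers}. Each fiber of $f|_{X_*}$ lies in one $G$-orbit, so $Z\cap X_*$ is a union of fibers, i.e.\ the preimage under $f|_{X_*}$ of $f(Z\cap X_*)$. The latter set is Borel and invariant, so it has $\nu$-measure $0$ or $1$, and $\mu(Z)\in\{0,1\}$.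
\end{proof}

\begin{proof}[Proof of Theorem~\ref{t:crit}]
The first assertion is Proposition~\ref{p:split}. Suppose that on an invariant conull Borel set $S$ there is an acyclic Borel graph whose components are the $E$-classes. On a tree there is no coherence condition, so arbitrary choices on the edges extend. Orient each edge by a Borel linear order on $S$. To an oriented edge from $H$ to $K$ assign the morphism $gH$, where $g$ is the first element in a fixed enumeration of $G$ with $gHg^{-1}=K$. To the reversed edge assign the inverse morphism. Let $\sigma(K,H)$ be the composition along the unique path without repetitions from $H$ to $K$. Concatenating the paths from $H$ to $K$ and from $K$ to $L$ and canceling backtracking gives the path from $H$ to $L$; since canceled edges carry inverse morphisms, $\sigma(L,K)\sigma(K,H)=\sigma(L,H)$. The map $\sigma$ is Borel: for each $k$ the set of paths $(H_0,\dots,H_k)$ without repetitions is Borel and projects injectively to its endpoints, so by Lusin--Novikov the path is a Borel function of its endpoints.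

Let $G$ be amenable. Then $E$ is hyperfinite $\nu$-a.e.\ (Ornstein--Weiss; Connes--Feldman--Weiss): on an invariant conull Borel set it is the orbit relation of a single Borel automorphism $T$. Join $H$ to $TH$ on the infinite orbits. On each finite orbit, list the elements according to a Borel linear order and join consecutive ones. This graph is acyclic with components the $E$-classes, so $E$ is treeable $\nu$-a.e.
\end{proof}

\section{The obstruction for $\mathbb Z/2\subset\mathbb Z/4$}\label{s:small}

Before the general construction, here is the argument in its smallest case. Let $C=\langle t\rangle$ be cyclic of order $4$, let $\Lambda$ be a countably infinite group, and let $\Lambda\times C$ act by left translation on $I=\Lambda\times(C/\langle t^2\rangle)$. Let $Y=\mathcal T^I$ be a Bernoulli space with finite base $\mathcal T$, on which $\Lambda\times C$ acts by the shift. Suppose we have an IRS of some group $G\ge\Lambda\times C$ that is the image of the product measure on $Y$ under an injective Borel map $y\mapsto H_y$ satisfying $\tau H_y\tau^{-1}=H_{\tau y}$ for $\tau\in\Lambda\times C$. Then $t^2$ acts trivially on $Y$, so it normalizes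 every $H_y$. Suppose also that, for a.e.\ $y$, the group $N_G(H_y)/H_y$ has order $2$ and is generated by the image of $t^2$. Such examples will be constructed in Section~\ref{s:constr}.

By Lemma~\ref{l:fibers}, a $2$-to-one realization is, up to null sets, a two-sheeted cover $f:X\to Y$ on which $\Lambda\times C$ acts, compatibly with the shift, and whose two points over each $y$ are exchanged by $t^2$. Choose a Borel section and write $X=Y\times\{\pm1\}$, with $t^2(y,\varepsilon)=(y,-\varepsilon)$. Since $t^2$ preserves the measure of $X$, this is the product of the measure of $Y$ and the uniform measure. Since $\Lambda$ commutes with $t^2$, it acts by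
\[
\lambda(y,\varepsilon)=(\lambda y,\,w(\lambda,y)\,\varepsilon),\qquad w(\lambda,y)\in\{\pm1\}.
\]
Suppose first that $w=1$. Then, as $\Lambda$ is ergodic on $Y$, its ergodic components on $X$ are the two sheets $Y\times\{1\}$ and $Y\times\{-1\}$. The element $t$ commutes with $\Lambda$, so it permutes these two components, and hence $t^2$ preserves each of them. But $t^2$ exchanges them, a contradiction. If $w(\lambda,y)=\chi(\lambda)$ is a homomorphism independent of $y$, the same argument applies to the subgroup $\ker\chi$, which is still infinite and hence ergodic on $Y$. And if $w(\lambda,y)=\theta(\lambda y)\chi(\lambda)\theta(y)^{-1}$ for some $\theta:Y\to\{\pm1\}$, we are back in this case after the change of coordinates $\varepsilon\mapsto\theta(y)^{-1}\varepsilon$.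

What remains is to ensure that \emph{every} cocycle $w$ has this form. This is a rigidity property of $\Lambda$, and it is why we take $\Lambda=SL_3(\mathbb Z)$. For $\Lambda=\mathbb Z$ it fails, and so does the conclusion: see Remark~\ref{r:hyp}.

\section{The construction}\label{s:constr}

Let $1\to Q\to M\to F\to1$ be an extension of finite groups. Let $\Lambda=SL_3(\mathbb Z)$, which is infinite, finitely generated, and has property (T) (Kazhdan). Put
\[
\tilde\Gamma=\Lambda\times M,\qquad I=\Lambda\times F=\tilde\Gamma/Q,
\]
write $\tau\mapsto\bar\tau$ for the quotient map $\tilde\Gamma\to I$, and let $\tilde\Gamma$ act on the set $I$ by $\tau\cdot i=\bar\tau i$. Let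
\[
A=\bigoplus_{i\in I}S_3,\qquad G=A\rtimes\tilde\Gamma,
\]
with $\tilde\Gamma$ permuting the coordinates. The group $G$ is finitely generated, because $\tilde\Gamma$ is and because, $\tilde\Gamma$ being transitive on $I$, the group $A$ is generated by the $\tilde\Gamma$-conjugates of one coordinate copy of $S_3$. Two features matter later: $Q$ acts trivially on $I$, so it commutes with $A$, and $M$ commutes with $\Lambda$. Moreover, $Q$ is normal in $G$, being normal in $\tilde\Gamma$ and commuting with $A$.

We want subgroups of $A$ that record a point of a Bernoulli space over $I$ and whose normalizers in $A$ are as small as possible. Let $\mathcal T$ be the set of the three subgroups of order $2$ of $S_3$; each of them is its own normalizer in $S_3$. Let $Y=\mathcal T^I$ with the product $m_Y$ of uniform measures, and for $y\in Y$ let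
\[
H_y=\bigoplus_{i\in I}y(i)\ \le\ A\ \le\ G .
\]
The map $y\mapsto H_y$ is injective and continuous, so it is a Borel isomorphism onto its (compact) image. Let $A$ act on $Y$ by coordinatewise conjugation and $\tilde\Gamma$ by $(\tau y)(i)=y(\bar\tau^{-1}i)$. Then $gH_yg^{-1}=H_{gy}$ for all $g\in G$, and $G$ preserves $m_Y$. The image $\nu$ of $m_Y$ under $y\mapsto H_y$ is therefore an IRS. It is ergodic, since already $\Lambda$ acts ergodically: it acts freely on $I$, so $\Lambda\curvearrowright Y$ is a Bernoulli shift.

\begin{lemma}\label{l:norm}
For $m_Y$-a.e.\ $y$ we have $N_G(H_y)=H_y\times Q$, so $N_G(H_y)/H_y\cong Q$.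
\end{lemma}

\begin{proof}
The inclusion $\supseteq$ holds for all $y$, since $Q$ commutes with $A$ and $H_y\cap Q=1$. Conversely, let $g=a\tau$ with $a\in A$, $\tau\in\tilde\Gamma$, normalize $H_y$, that is, $a\cdot(\tau y)=y$. As $a$ has finite support, $y(\bar\tau^{-1}i)=y(i)$ for all but finitely many $i$. We show that for a fixed $\bar\tau\ne1$ this happens only for $y$ in a null set. As $\bar\tau^{-1}$ moves every point of $I$, we can choose successively infinitely many $i_1,i_2,\dots$ such that the two-point sets $\{i_k,\bar\tau^{-1}i_k\}$ are pairwise disjoint. The events $y(i_k)\ne y(\bar\tau^{-1}i_k)$ are independent and have probability $2/3$, so almost surely infinitely many of them occur. There are countably many $\bar\tau$. Hence for a.e.\ $y$ every normalizing element $a\tau$ has $\bar\tau=1$, that is, $\tau\in Q$. Then $a\cdot y=y$, so $a(i)$ normalizes $y(i)$ for every $i$. As $y(i)$ is its own normalizer, $a\in H_y$.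
\end{proof}

\section{A cocycle lemma}\label{s:coc}

Let $\Lambda$ be an infinite countable group with property (T) acting freely on a countable set $I$. Property (T) provides a \emph{Kazhdan pair}: a finite set $S\subset\Lambda$ and $\kappa>0$ such that $\max_{s\in S}\|\pi(s)v-v\|\ge\kappa\|v\|$ for every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors and every vector $v$.

The argument deforms the first factor of a product of two copies of a Bernoulli space continuously into the second. The three-point base $\mathcal T$ does not permit this directly, but the Gaussian measure on $\mathbb R$ does, since its square is invariant under rotations of $\mathbb R^2$. So let $\Omega=\mathbb R^I$ with $m$ the product of standard Gaussian measures, and let $\Lambda$ act by the shift. In Section~\ref{s:proof} we pull back from $Y$ to $\Omega$.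

\begin{lemma}\label{l:coc}
Let $Q$ be a finite group and let $w:\Lambda\times\Omega\to Q$ be a measurable cocycle, that is, for all $\lambda,\lambda'\in\Lambda$ we have $w(\lambda\lambda',x)=w(\lambda,\lambda'x)\,w(\lambda',x)$ for a.e.\ $x\in\Omega$. There are a measurable $\theta:\Omega\to Q$ and a homomorphism $\chi:\Lambda\to Q$ such that for every $\lambda\in\Lambda$
\[
w(\lambda,x)=\theta(\lambda x)\,\chi(\lambda)\,\theta(x)^{-1}\qquad\text{for a.e. }x\in\Omega .
\]
\end{lemma}

This is a special case of Popa's cocycle superrigidity theorem \cite{popa}; here is a full proof. The plan is to view $w(\lambda,x)$ and $w(\lambda,y)$ as cocycles on $\Omega\times\Omega$, to connect them by a continuous path of cocycles, to use property (T) to see that nearby cocycles on the path are cohomologous, and finally to separate the independent variables $x$ and $y$.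

\begin{proof}
Since $\Lambda$ is countable, the cocycle identity holds for all $\lambda,\lambda'$ outside a $\Lambda$-invariant null set. Redefining $w=e$ on this set, we may assume that it holds everywhere.

\emph{Step 1: the path.} On $\Omega^2$ let
\[
R_t(x,y)=(\cos t\;x+\sin t\;y,\ -\sin t\;x+\cos t\;y).
\]
This is a one-parameter group of transformations preserving $m^2$ and commuting with the diagonal action of $\Lambda$. Let $p_t(x,y)=\cos t\;x+\sin t\;y$ be the first component. Then $p_t$ is $\Lambda$-equivariant, $(p_t)_*m^2=m$, $p_t\circ R_s=p_{s+t}$, and $p_0(x,y)=x$, $p_{\pi/2}(x,y)=y$.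

If $u\in L^2(\Omega)$, then $u\circ p_t\to u\circ p_0$ in $L^2(\Omega^2)$ as $t\to0$. For bounded continuous functions of finitely many coordinates this is dominated convergence; such functions are dense, and $u\mapsto u\circ p_t$ is isometric. Applying this to the indicator functions $u_q=1_{\{w(\lambda,\cdot)=q\}}$, we get for each $\lambda$
\begin{equation}\label{e:close}
m^2\{\omega:w(\lambda,p_0\omega)\ne w(\lambda,p_t\omega)\}=1-\sum_{q\in Q}\langle u_q\circ p_0,\,u_q\circ p_t\rangle\ \xrightarrow[t\to0]{}\ 1-\sum_{q\in Q}\|u_q\|^2=0 .
\end{equation}

\emph{Step 2: nearby cocycles are cohomologous.} A function $\varphi_t:\Omega^2\to Q$ intertwining the cocycles $w(\lambda,p_0\omega)$ and $w(\lambda,p_t\omega)$, as in \eqref{e:short} below, is the same thing as a $\Lambda$-invariant graph in $\Omega^2\times Q$ for the action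
\[
\lambda(\omega,q)=\bigl(\lambda\omega,\ w(\lambda,p_0\omega)\,q\,w(\lambda,p_t\omega)^{-1}\bigr).
\]
So we look for an invariant set close to the graph $\Omega^2\times\{e\}$, which by \eqref{e:close} is almost invariant under each fixed $\lambda$ when $t$ is small. The action preserves the product of $m^2$ and counting measure. Let $\xi=1_{\Omega^2\times\{e\}}$ and let $\eta$ be the orthogonal projection of $\xi$ to the $\Lambda$-invariant vectors in $L^2(\Omega^2\times Q)$. The vector $\xi-\eta$ lies in the orthogonal complement of the invariant vectors, and $s(\xi-\eta)-(\xi-\eta)=s\xi-\xi$. Hence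
\[
\|\xi-\eta\|\le\kappa^{-1}\max_{s\in S}\|s\xi-\xi\|,\qquad \|s\xi-\xi\|^2=2\,m^2\{\omega:w(s,p_0\omega)\ne w(s,p_t\omega)\},
\]
because $s(\omega,e)\in\Omega^2\times\{e\}$ exactly when $w(s,p_0\omega)=w(s,p_t\omega)$. Since $S$ is finite, \eqref{e:close} gives $t_0>0$ with $\|\xi-\eta\|\le\frac14$ for $|t|\le t_0$.

Fix such a $t$. The function $\eta$ is real, so $D=\{\eta>\frac12\}$ is defined, and it is $\Lambda$-invariant mod null sets. On the symmetric difference of $D$ and $\Omega^2\times\{e\}$ we have $|\eta-\xi|\ge\frac12$, so this difference has measure at most $4\cdot\frac1{16}=\frac14$. Hence the slice $D_\omega=\{q:(\omega,q)\in D\}$ equals $\{e\}$ for $\omega$ in a set of measure at least $\frac34$. By invariance of $D$, for each $\lambda$ we have $D_{\lambda\omega}=w(\lambda,p_0\omega)\,D_\omega\,w(\lambda,p_t\omega)^{-1}$ for a.e.\ $\omega$, so $|D_\omega|$ is an invariant function. As $\Lambda$ is ergodic on $\Omega^2$, $|D_\omega|=1$ a.e. Writing $D_\omega=\{\varphi_t(\omega)\}$, we obtain for each $\lambda$ and a.e.\ $\omega$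
\begin{equation}\label{e:short}
w(\lambda,p_0\omega)\,\varphi_t(\omega)=\varphi_t(\lambda\omega)\,w(\lambda,p_t\omega).
\end{equation}

\emph{Step 3: the quarter turn.} Take $t=\pi/(2k)\le t_0$ with $k\in\mathbb N$. Replacing $\omega$ by $R_{jt}\omega$ in \eqref{e:short} gives
\[
w(\lambda,p_{jt}\omega)\,\varphi_t(R_{jt}\omega)=\varphi_t(R_{jt}\lambda\omega)\,w(\lambda,p_{(j+1)t}\omega).
\]
Put $\varphi(\omega)=\varphi_t(\omega)\,\varphi_t(R_t\omega)\cdots\varphi_t(R_{(k-1)t}\omega)$. Moving $w$ through the factors of $\varphi$ one at a time, we get, for each $\lambda$ and a.e.\ $(x,y)\in\Omega^2$,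
\begin{equation}\label{e:quarter}
w(\lambda,x)\,\varphi(x,y)=\varphi(\lambda x,\lambda y)\,w(\lambda,y).
\end{equation}

\emph{Step 4: separating the variables.} We claim that $\varphi(x,y)=\theta(x)\,\psi(y)$ a.e.\ for suitable measurable $\theta,\psi:\Omega\to Q$. The idea is that such a factorization amounts to $\varphi(x,y)\varphi(x',y)^{-1}$ being independent of $y$, and that this independence is a $\Lambda$-invariant condition. So consider
\[
W=\bigl\{(x,x',y,y')\in\Omega^4:\ \varphi(x,y)\,\varphi(x',y)^{-1}=\varphi(x,y')\,\varphi(x',y')^{-1}\bigr\}.
\]
By \eqref{e:quarter}, for each $\lambda$ and a.e.\ $(x,x',y)$,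
\[
\varphi(\lambda x,\lambda y)\,\varphi(\lambda x',\lambda y)^{-1}=w(\lambda,x)\,\bigl[\varphi(x,y)\,\varphi(x',y)^{-1}\bigr]\,w(\lambda,x')^{-1},
\]
the factors $w(\lambda,y)$ having canceled. The same holds with $y'$ in place of $y$, with the same outer factors. Hence $W$ is $\Lambda$-invariant mod null sets. Since $\Lambda$ is ergodic on $\Omega^4$, $W$ is null or conull. It is not null: for a.e.\ fixed $(x,x')$, the elements $\varphi(x,y)\varphi(x',y)^{-1}$ and $\varphi(x,y')\varphi(x',y')^{-1}$ of $Q$, as functions of $(y,y')$, are independent and identically distributed, so they agree with probability $\sum_q\alpha_q^2\ge1/|Q|$, where $(\alpha_q)$ is their distribution. So $W$ is conull. By Fubini, for a.e.\ $(x',y')$ we have $(x,x',y,y')\in W$ for a.e.\ $(x,y)$, and the sections $\varphi(\cdot,y')$ and $\varphi(x',\cdot)$ are measurable. Fix such $x',y'$. Then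
\[
\varphi(x,y)=\theta(x)\,\psi(y)\ \text{ a.e.,}\qquad \theta(x)=\varphi(x,y')\,\varphi(x',y')^{-1},\quad \psi(y)=\varphi(x',y).
\]

Inserting this in \eqref{e:quarter} gives
\[
\theta(\lambda x)^{-1}\,w(\lambda,x)\,\theta(x)=\psi(\lambda y)\,w(\lambda,y)\,\psi(y)^{-1}\qquad\text{for a.e. }(x,y).
\]
The left side depends only on $x$ and the right side only on $y$, so both are a.e.\ equal to a constant $\chi(\lambda)\in Q$. This is the asserted formula for $w$. Inserting it in the cocycle identity gives $\chi(\lambda\lambda')=\chi(\lambda)\chi(\lambda')$.
\end{proof}

\section{Proof of Theorem \ref{t:main}}\label{s:proof}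

\begin{proof}[Proof of Theorem~\ref{t:main}]
Let $1\to Q\to M\to F\to1$ be an extension of finite groups, let $G,\nu$ be as in Section~\ref{s:constr}, and let $n=|Q|$. We assume that $\nu$ has an $n$-to-one realization $(X,\mu)$ and show that $Q$ has a complement in $M$.

Identify $y$ with $H_y$, let $X_*$ be as in Lemma~\ref{l:fibers}, and let $Y_0$ be the set of those $y\in Y$ for which $H_y\in f(X_*)$ and $N_G(H_y)=H_y\times Q$. It is Borel, conull by Lemmas~\ref{l:fibers} and~\ref{l:norm}, and $G$-invariant because $Q$ is normal in $G$. Replacing $X$ by the part of $X_*$ over $Y_0$, we have a $G$-equivariant Borel surjection $f:X\to Y_0$ on each fiber of which $Q$ acts simply transitively.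

\emph{Pulling back to $\Omega$.} Cut $\mathbb R$ into three intervals of equal Gaussian measure to get a Borel map $\rho:\mathbb R\to\mathcal T$ carrying the Gaussian measure to the uniform one. Let $r=\rho^I:\Omega=\mathbb R^I\to Y$. It is measure preserving and $\tilde\Gamma$-equivariant, where $\tilde\Gamma$ acts on $\Omega$ by $(\tau\omega)(i)=\omega(\bar\tau^{-1}i)$. Put $\Omega_0=r^{-1}(Y_0)$, a $\tilde\Gamma$-invariant conull Borel set, and
\[
X'=\{(x,\omega)\in X\times\Omega_0:\ f(x)=r(\omega)\},
\]
on which $\tilde\Gamma=\Lambda\times M$ acts diagonally. The group $Q$ acts trivially on $\Omega$ and simply transitively on the fibers of $X'\to\Omega_0$. A Borel section of $f$ gives a Borel section $s$ of $X'\to\Omega_0$, and we identify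
\[
X'=\Omega_0\times Q,\qquad (\omega,q)\leftrightarrow q^{-1}s(\omega).
\]
An element $b\in Q$ then acts by $b(\omega,q)=(\omega,qb^{-1})$. For $\lambda\in\Lambda$ the point $\lambda s(\omega)$ lies over $\lambda\omega$, so $\lambda s(\omega)=w(\lambda,\omega)^{-1}s(\lambda\omega)$ for a unique $w(\lambda,\omega)\in Q$. Since $\Lambda$ commutes with $Q$, we have $\lambda q^{-1}s(\omega)=(w(\lambda,\omega)q)^{-1}s(\lambda\omega)$, that is,
\[
\lambda(\omega,q)=(\lambda\omega,\ w(\lambda,\omega)\,q).
\]
Because this is an action, $w$ is a Borel cocycle on $\Omega_0$; put $w=e$ off the invariant set $\Omega_0$. Finally, every $\tau\in\tilde\Gamma$ maps fibers bijectively to fibers and covers an $m$-preserving transformation of $\Omega_0$. So $\tilde\Gamma$ preserves $\mu'=m\times(\text{uniform measure on }Q)$.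

\emph{Untwisting.} Let $\theta,\chi$ be as in Lemma~\ref{l:coc}, and use the coordinates $(\omega,u)$ with $u=\theta(\omega)^{-1}q$ on $X'$. Up to null sets,
\[
\lambda(\omega,u)=(\lambda\omega,\chi(\lambda)u)\quad(\lambda\in\Lambda),\qquad b(\omega,u)=(\omega,ub^{-1})\quad(b\in Q),
\]
and $\mu'$ is still the product measure. Let $\Lambda_0=\ker\chi$. It has finite index in $\Lambda$, so it is infinite and acts ergodically on $\Omega$, and it acts on $X'$ by $\lambda(\omega,u)=(\lambda\omega,u)$. If $Z\subset X'$ is $\Lambda_0$-invariant, then each slice $\{\omega:(\omega,u)\in Z\}$ is $\Lambda_0$-invariant, hence null or conull. So the algebra of $\Lambda_0$-invariant sets mod null sets is finite, and its atoms are the $|Q|$ sets $\Omega\times\{u\}$, $u\in Q$.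

\emph{The complement.} The group $M$ commutes with $\Lambda_0$ and preserves $\mu'$, so it permutes these atoms. The subgroup $Q\le M$ permutes them simply transitively, by $u\mapsto ub^{-1}$. Let $M_1\le M$ be the stabilizer of one atom. Then $M_1\cap Q=1$ because $Q$ acts freely on the atoms, and $M=M_1Q$ because $Q$ acts transitively. So $M_1$ is a complement of $Q$ in $M$. If the extension does not split, this is a contradiction.
\end{proof}

\begin{remark}\label{r:hyp}
(a) \emph{Property (T).} Apart from the finite generation of $G$, what is shown in Section~\ref{s:constr} holds for every countably infinite group $\Lambda$. With $\Lambda=\mathbb Z$ the group $G=A\rtimes(\mathbb Z\times M)$ is amenable, because $A$ is locally finite and $\mathbb Z\times M$ is amenable. So $\nu$ does have an $n$-to-one realization by Theorem~\ref{t:crit}. If the extension is non-split, the cocycle $w$ of that realization cannot be untwisted as in Lemma~\ref{l:coc}, since otherwise the rest of the proof above would give a complement.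

(b) \emph{Non-splitness.} If $Q$ has a complement $M_1$ in $M$, then the groupoid extension splits for the IRS of Section~\ref{s:constr}. Indeed, put $G_1=A\rtimes(\Lambda\times M_1)$, so that $G=G_1Q$ and $G_1\cap Q=1$. Consider only those $y$ with $N_G(H_y)=H_y\times Q$. If $g=g_1q$ with $g_1\in G_1$, $q\in Q$ carries $H_y$ to $H_{y'}$, then so does $g_1$, and the morphisms $H_y\to H_{y'}$ are the cosets $g_1q'H_y$ with $q'\in Q$. As $H_y\le G_1$ and $G_1\cap Q=1$, exactly one of them, $g_1H_y$, is contained in $G_1$. Choosing it defines a splitting.
\end{remark}

\begin{remark}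
The answer to Question~\ref{q:main} is negative already for some free group of finite rank. Let $\pi:F_k\to G$ be a surjection onto a group as in Theorem~\ref{t:main}, and let $\nu'$ be the image of $\nu$ under $H\mapsto\pi^{-1}(H)$. It is an ergodic IRS of $F_k$, and $N_{F_k}(\pi^{-1}(H))=\pi^{-1}(N_G(H))$ gives $N_{F_k}(\pi^{-1}(H))/\pi^{-1}(H)\cong N_G(H)/H$. In an $n$-to-one realization of $\nu'$, restricted to an invariant conull set, all stabilizers contain $\ker\pi$. So the action factors through $G$ and would be an $n$-to-one realization of $\nu$.
\end{remark}

\section{Which finite groups force a positive answer}\label{s:class}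

We prove Theorem~\ref{t:class}. The implication (1)$\Rightarrow$(3) is Theorem~\ref{t:main}: if some extension with kernel $Q$ does not split, then (1) fails.

\begin{proof}[Proof of (3)$\Rightarrow$(2)]
First we show that a nontrivial center produces a non-split extension. This generalizes $\mathbb Z/2\subset\mathbb Z/4$: we adjoin to $Q$ a central root of a central element, of an order so high that no element of $Q$ can correct it.

Suppose $Z(Q)\ne1$. Choose $c\in Z(Q)$ of prime order $p$ and let $p^e$ be the largest power of $p$ dividing the exponent of $Q$. Let $T=\langle t\rangle$ be cyclic of order $p^{e+1}$ and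
\[
M=(Q\times T)/\langle(c^{-1},t^{p^e})\rangle .
\]
The subgroup divided out is central of order $p$ and meets $Q$ and $T$ trivially, so $Q$ and $T$ embed in $M$. In $M$ the element $t$ is central, $t^{p^e}=c$, $M=QT$ and $Q\cap T=\langle c\rangle$. Thus $Q$ is normal and $M/Q\cong T/\langle t^{p^e}\rangle\cong\mathbb Z/p^e$ is generated by $tQ$. A complement of $Q$ would be isomorphic to $\mathbb Z/p^e$ and would contain an element $qt$ with $q\in Q$, whence
\[
1=(qt)^{p^e}=q^{p^e}\,t^{p^e}=q^{p^e}c .
\]
But $q^{p^e}$ has order prime to $p$ by the choice of $e$, while $c^{-1}$ has order $p$. So the extension $1\to Q\to M\to\mathbb Z/p^e\to1$ does not split, and (3) fails.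

Hence (3) implies $Z(Q)=1$. Then $Q\cong\mathrm{Inn}(Q)$, and (3) applied to $1\to\mathrm{Inn}(Q)\to\mathrm{Aut}(Q)\to\mathrm{Out}(Q)\to1$ gives the complement in (2).
\end{proof}

For (2)$\Rightarrow$(1), consider first its finite analog (2)$\Rightarrow$(3). Let $P$ be a complement of $\mathrm{Inn}(Q)$ in $\mathrm{Aut}(Q)$. In an extension $M$ of a finite group by $Q$, conjugation gives a homomorphism $a:M\to\mathrm{Aut}(Q)$ which, as $Z(Q)=1$, maps $Q$ bijectively onto $\mathrm{Inn}(Q)$. So each coset $mQ$ is mapped bijectively onto a coset of $\mathrm{Inn}(Q)$, which contains exactly one element of $P$. Therefore $a^{-1}(P)$ contains exactly one element of each coset of $Q$ and is a complement. The same argument works for the groupoid of morphisms, once the groups $Q_H$ have been identified with $Q$ in a Borel way.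

\begin{proof}[Proof of (2)$\Rightarrow$(1)]
Let $P$ be a complement of $\mathrm{Inn}(Q)$ in $\mathrm{Aut}(Q)$, and let $\nu$ be an ergodic IRS of $G$ with $Q_H\cong Q$ for all $H$ in an invariant conull Borel set $S$. Choose isomorphisms $i_H:Q_H\to Q$ depending on $H\in S$ in a Borel way, as follows. Fix an enumeration of $G$, represent each coset of $H$ in $N_G(H)$ by its first element, and number the cosets in the order of these representatives. The resulting multiplication table of $Q_H$ on $\{1,\dots,|Q|\}$ is a Borel function of $H$ with finitely many values; for each table take the first isomorphism to $Q$ in a fixed list of the bijections $\{1,\dots,|Q|\}\to Q$.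

For a morphism $\mathfrak m:H\to K$ let
\[
a(\mathfrak m)=i_K\circ\bigl(q\mapsto\mathfrak m q\mathfrak m^{-1}\bigr)\circ i_H^{-1}\ \in\ \mathrm{Aut}(Q).
\]
Then $a(\mathfrak m'\mathfrak m)=a(\mathfrak m')\,a(\mathfrak m)$ whenever the composition is defined, and for $q\in Q_H$ the automorphism $a(q)$ is conjugation by $i_H(q)$. Let $H,K\in S$ be conjugate and let $\mathfrak m:H\to K$ be one morphism. All morphisms $H\to K$ are then the $\mathfrak m q$ with $q\in Q_H$. Since $Z(Q)=1$, the map $a$ sends them bijectively onto the coset $a(\mathfrak m)\,\mathrm{Inn}(Q)$. This coset contains exactly one element of $P$. Let $\sigma(K,H)$ be the unique morphism $H\to K$ with $a(\sigma(K,H))\in P$. Since $P$ is a subgroup, $\sigma(L,K)\,\sigma(K,H)$ is a morphism $H\to L$ with image in $P$, so it equals $\sigma(L,H)$. Finally, $\sigma$ is Borel, since $g\in\sigma(K,H)$ means that $gHg^{-1}=K$ and $a(gH)\in P$, a Borel condition on $(K,H,g)$. So $\sigma$ is a splitting, and Proposition~\ref{p:split} gives an ergodic action as required in (1).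
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Some Open Problems On Invariant Random Subgroups},
\texttt{http://www.math.caltech.edu/\~{}logic/slides/2022-11-09.pdf}.

\bibitem{popa}
Popa, Invent.\ Math.\ \textbf{170} (2007).

\end{thebibliography}

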